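# Suzuki groups as monodromy groups of Witt vector exponential sums, and a sign

## 1. Completing the square in $W_2$

Fix a prime $\ell\neq2$. All sheaves are $\overline{\mathbb Q}_\ell$-adic, and we fix an embedding $\overline{\mathbb Q}_\ell\hookrightarrow\mathbb C$, so $i$ is viewed in both fields. Frobenius traces of sheaves are traces of *geometric* Frobenius.

**Witt vectors of length two.** For an $\mathbb F_2$-algebra $R$, $W_2(R)$ is the set $R\times R$ with $[a,b]+[c,e]=[a+c,\;b+e+ac]$, and $\varphi[a,b]=[a^2,b^2]$. Hence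
$$[a,b]=[a,0]+[0,b],\quad 2[a,0]=[0,a^2],\quad 2[0,b]=0,\quad [a+c,0]=[a,0]+[c,0]+[0,ac],\quad -[a,b]=[a,b+a^2].\tag{1.1}$$
Example: in $W_2(\mathbb F_2)$ we have $[1,0]+[1,0]=[0,1]$, and $[a,b]\mapsto a^2+2b$ is an isomorphism onto $\mathbb Z/4$. Let $\psi:\mathbb F_2\to\pm1$ be the nontrivial character and $\psi_2:W_2(\mathbb F_2)\to\mu_4$ the faithful character $[a,b]\mapsto i^{a^2+2b}$. Note $\psi_2([0,b])=\psi(b)$.

**Artin–Schreier–Witt sheaves.** For $w\in W_2(R)$ the equation $\varphi(T)-T=w$ defines a Galois étale cover of $\mathrm{Spec}\,R$ with group $W_2(\mathbb F_2)$; pushing it out by $\psi_2$ gives a rank one lisse sheaf $\mathcal L_{\psi_2(w)}$. It is multiplicative in $w$, it is trivial if $w\in(\varphi-1)W_2(R)$, and its trace at a $k$-point $x$, for $k$ finite, is $\psi_2(\mathrm{Tr}\,w(x))$ with $\mathrm{Tr}=\mathrm{Trace}_{W_2(k)/W_2(\mathbb F_2)}=\sum_{0\le j<[k:\mathbb F_2]}\varphi^j$. Also $\mathcal L_{\psi_2([0,p])}=\mathcal L_{\psi(p)}$. If $p_0,p_1$ are polynomials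 in $x$ all of whose monomials have odd exponent, then $\mathcal L_{\psi_2([p_0,p_1])}$ on $\mathbb A^1$ has Swan conductor $\max(2\deg p_0,\deg p_1)$ at $\infty$. Examples: $\mathcal L_{\psi(x^m)}$ with $m$ odd has Swan conductor $m$, and $\mathcal L_{\psi_2([x,0])}$ has Swan conductor $2$. For a rank one sheaf the Swan conductor is its only $\infty$-slope.

**Monodromy groups.** A lisse sheaf on $X/k$, with $k$ finite, is a representation of $\pi_1(X)$. The Zariski closures of the images of $\pi_1(X_{\bar k})$ and $\pi_1(X)$ are the geometric and the arithmetic monodromy group. For a scalar $\alpha$, $\alpha^{\deg}$ is the rank one sheaf pulled back from $\mathrm{Spec}\,k$ on which $\mathrm{Frob}_k$ acts by $\alpha$. Pulling back to an extension $k'/k$ turns $\alpha^{\deg}$ into $(\alpha^{[k':k]})^{\deg}$. Twisting by $\alpha^{\deg}$ never changes the geometric group, and it may change the arithmetic one. Example: the constant sheaf has arithmetic group $1$, while $(-1)^{\deg}$ has arithmetic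 group $\{\pm1\}$.

**Fourier transform.** $FT_\psi(\mathcal M)=R^1pr_{2!}(pr_1^*\mathcal M\otimes\mathcal L_{\psi(ux)})$, where $u$ is the new variable.

Here is a Fourier transform that one can compute completely.

**Proposition 1.1.** Let $\mathcal E=FT_\psi(\mathcal L_{\psi_2([x,0])})$ on $\mathbb A^1/\mathbb F_2$. Then $\mathcal E\cong\mathcal L_{\psi_2(-[u,0])}\otimes(-(1+i))^{\deg}$. Its geometric monodromy group is $\mu_4$. For a scalar $\gamma$, the arithmetic monodromy group of $\mathcal E\otimes\gamma^{-\deg}$ is $\mu_4$ if and only if $\gamma\in\{\pm1\pm i\}$.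

**Proof.** By (1.1), $[x+u,0]=[x,0]+[u,0]+[0,ux]$, that is,
$$[x,ux]=[x+u,0]-[u,0].\tag{1.2}$$
Apply the automorphism $(x,u)\mapsto(x+u,u)$ of $\mathbb A^2$ over $\mathbb A^1_u$ and the projection formula: $\mathcal E\cong\mathcal L_{\psi_2(-[u,0])}\otimes H$, where $H=H^1_c(\mathbb A^1_{\overline{\mathbb F}_2},\mathcal L_{\psi_2([x,0])})$ does not depend on $u$. The sheaf is not geometrically constant, so $H^0_c=H^2_c=0$, and Euler–Poincaré gives $\dim H=2-1=1$. Frobenius therefore acts on $H$ by its trace $-\sum_{x\in\mathbb F_2}\psi_2([x,0])=-(1+i)$.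

The sheaf $\mathcal L_{\psi_2([u,0])}$ has geometric order $4$, because its square $\mathcal L_{\psi(u^2)}\cong\mathcal L_{\psi(u)}$ is nontrivial. So the geometric group is $\mu_4$. The arithmetic group of the twist contains $\mu_4$ and elements of $\mu_4\cdot\big(-(1+i)/\gamma\big)$; it equals $\mu_4$ exactly when $(1+i)/\gamma\in\mu_4$, i.e. $\gamma\in\mu_4(1+i)=\{\pm1\pm i\}$. $\square$

Look at the mechanism. The translation $x\mapsto x+u$ centers the sum; a constant $-[u,0]$ is left over, and it disappears on the cover of the $u$-line on which $[u,0]$ becomes $(\varphi-1)\Xi$; on that cover only a sum without parameter survives, and its Frobenius trace is the scalar. The sign of $\gamma$ is invisible, because $-1\in\mu_4$. What changes when $x$ in the Witt vector is replaced by a high power of $x$, and the abelian group $\mu_4$ by a nonabelian simple group, with no center to hide a sign?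

## 2. The sheaves $\mathcal F_q$ and the statements

For $n\ge1$ put
$$q_0=2^n,\quad q=2q_0^2=2^{2n+1},\quad t=t(q)=q-2q_0+1,\quad N=q+2q_0+1,\quad d=d(q)=q_0(q-1),$$
$$f_q(x)=x^{1+d}+\sum_{1\le m\le n-1}x^{(2^m+1)t}.$$
So $f_8=x^{15}$, $f_{32}=x^{125}+x^{75}$, $f_{128}=x^{1017}+x^{565}+x^{339}$. Put $h(y)=\sum_{m=1}^ny^{2^m+1}$. Four elementary facts are used constantly.

- $tN=(q+1)^2-4q_0^2=q^2+1$.
- $t(q_0+1)=qq_0+q-2q_0^2-2q_0+q_0+1=1+d$; hence $f_q(x)=h(x^t)$.
- $t$ and $N$ are odd.
- $q-1,N,t$ are pairwise coprime: $N$ and $t$ are odd divisors of $q^2+1$, $N-t=4q_0$ is a power of $2$, and $\gcd(q^2+1,q-1)$ divides $2$.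

Define on $\mathbb A^1/\mathbb F_2$
$$\mathcal S_q=\mathcal L_{\psi_2([x^t,\,f_q(x)])},\qquad \mathcal F_q=FT_\psi(\mathcal S_q)=R^1pr_{2!}\,\mathcal L_{\psi_2([x^t,f_q(x)+ux])}.$$
We take as given that $\mathcal F_q$ is lisse of rank $d$ and pure of weight one. Its trace at $u\in k$ is
$$\mathrm{Trace}(\mathrm{Frob}_{u,k}|\mathcal F_q)=-\sum_{x\in k}\psi_2\big(\mathrm{Tr}\,[x^t,f_q(x)+ux]\big).\tag{2.1}$$
Putting $n=0$ in $[x^t,h(x^t)]$ (with $h$ the empty sum and $t=1$) gives the sheaf of Section 1.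

Let $\beta_q=1+i$ for $n$ odd, $\beta_q=1-i$ for $n$ even, and $\mathcal G_q=\mathcal F_q\otimes\beta_q^{-\deg}$. Conjecture 2.2 of "Exponential Sums, Ree Groups And Suzuki Groups: Conjectures" (https://web.math.princeton.edu/~nmk/suzuki29limiting.pdf) says: *for each $n\ge1$, after pullback to $\mathbb A^1/\mathbb F_q$, the geometric and arithmetic monodromy groups of $\mathcal G_q$ are the group $Sz(q)$ in one of its irreducible complex representations of degree $d(q)$.* The problem is to prove or disprove it.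

**Theorem 1.** Let $n\ge1$.

(a) $\mathcal G_q$ has geometric monodromy group $Sz(q)$ in an irreducible representation $W$ of degree $d(q)$.

(b) On $\mathbb A^1/\mathbb F_q$ we have $\mathcal F_q\cong\mathcal W\otimes\alpha^{\deg}$, where $\mathcal W$ is a local system with geometric and arithmetic monodromy group $W(Sz(q))$, and $\alpha=2^n(-1+i)$.

(c) $\beta_q^{2n+1}=\alpha$ if $n\equiv1,2\pmod4$, and $\beta_q^{2n+1}=-\alpha$ if $n\equiv0,3\pmod4$. Hence over $\mathbb F_q$ the arithmetic monodromy group of $\mathcal G_q$ is $Sz(q)$ if $n\equiv1,2\pmod4$, and is $\{\pm1\}\times Sz(q)\ne Sz(q)$ if $n\equiv0,3\pmod4$.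

So Conjecture 2.2 is false as stated. Its geometric half is true for all $q$; its arithmetic half holds exactly for $n\equiv1,2\pmod4$ and fails exactly for $n\equiv0,3\pmod 4$, first for $q=128$. The only defect is a sign.

**Theorem 2.** (i) For a scalar $\gamma$, $\mathcal F_q\otimes\gamma^{-\deg}$ has arithmetic monodromy group $Sz(q)$ over $\mathbb F_q$ iff $\gamma^{2n+1}=2^n(-1+i)$. Among $\gamma\in\{\pm1\pm i\}$ exactly one works: $\beta'_q=\sqrt2\,\zeta_8^{3(2n+1)}$, $\zeta_8=\frac{1+i}{\sqrt2}$. It equals $\beta_q$ if $n\equiv1,2\pmod4$ and $-\beta_q$ if $n\equiv0,3\pmod4$.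

(ii) Over $\mathbb F_{2^m}$, $\mathcal F_q\otimes(\beta'_q)^{-\deg}$ has arithmetic monodromy group $\Gamma_m$, the subgroup of $\mathrm{Aut}(Sz(q))$ containing $Sz(q)$ with index $\frac{2n+1}{\gcd(m,2n+1)}$. For $\mathcal G_q$ itself the group is $\Gamma_m$ if $n\equiv1,2\pmod4$ or $m$ is even, and $\{\pm1\}\times\Gamma_m$ if $n\equiv0,3\pmod4$ and $m$ is odd.

(iii) $\mathrm{Trace}(\mathrm{Frob}_{u,\mathbb F_q}|\mathcal F_q)$ is $-\frac q2(1+i)$ at $u=0$. As $u$ runs over $\mathbb F_q^\times$ it takes the values $\alpha,-\alpha,0$ exactly $\frac{q+2q_0}4,\ \frac{q-2q_0}4,\ \frac{q-2}2$ times.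

The Suzuki group enters through its standard description (M. Suzuki, *On a class of doubly transitive groups*, Ann. of Math. 75 (1962); Huppert–Blackburn, *Finite Groups III*, Ch. XI), which we quote.

**(S)** Let $\pi$ be $x\mapsto x^{2q_0}$ on $\mathbb F_q$, so that $\pi^2$ is squaring. $Sz(q)\subset GL_4(q)$ is generated by
$$S(a,b)=\begin{pmatrix}1\\a&1\\b&a^\pi&1\\a^{2}a^{\pi}+ab+b^\pi&aa^\pi+b&a&1\end{pmatrix},$$
by $M(\lambda)=\mathrm{diag}(\zeta_1,\zeta_2,\zeta_2^{-1},\zeta_1^{-1})$ with $\zeta_1^\pi=\lambda^{1+\pi}$, $\zeta_2^\pi=\lambda$, and by the antidiagonal matrix with entries $1$. It is simple nonabelian of order $q^2(q^2+1)(q-1)$, and $\mathrm{Out}$ is cyclic of order $2n+1$. Each element is a $2$-element (of order $1,2,4$) or has odd order dividing one of $q-1,N,t$. The nontrivial classes of elements of order dividing $q-1,N,t$ number $\frac{q-2}2,\frac{q+2q_0}4,\frac{q-2q_0}4$. There are two irreducible representations of degree $d$; they are complex conjugate, with values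 $-q_0$ on involutions, $\pm iq_0$ on elements of order $4$, and $0,1,-1$ on nontrivial elements of order dividing $q-1,N,t$ respectively.

Example: $Sz(8)$ has order $64\cdot65\cdot7=29120$, with $d=14$, and $3,3,1$ classes of elements of order $7,13,5$.

## 3. A Witt trace identity, and $q=8$ by hand

**Lemma 3.1.** For $\delta\in\mathbb F_q$, $\mathrm{Tr}\,[\delta,h(\delta)]=[\mathrm{Tr}\,\delta,0]$.

**Proof.** By (1.1), $\sum_{k=0}^{2n}[\delta^{2^k},0]=\big[\mathrm{Tr}\,\delta,\sum_{k<l}\delta^{2^k+2^l}\big]$. Group the unordered pairs $\{k,l\}$ in $\mathbb Z/(2n+1)$ by their difference $\pm m$, $1\le m\le n$: each is $\{k,k+m\}$ for exactly one $k$, so the second component is $\sum_{m=1}^n\mathrm{Tr}(\delta^{2^m+1})=\mathrm{Tr}\,h(\delta)$. Adding $[0,\mathrm{Tr}\,h(\delta)]$ gives $[\mathrm{Tr}\,\delta,0]$. $\square$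

Since $\gcd(t,q-1)=1$, $x\mapsto y=x^t$ permutes $\mathbb F_q$. By Lemma 3.1, with $\mathrm{Tr}\,y$ read in $\{0,1\}$,
$$\mathrm{Trace}(\mathrm{Frob}_{0,\mathbb F_q}|\mathcal F_q)=-\sum_{y\in\mathbb F_q}i^{\mathrm{Tr}\,y}=-\tfrac q2(1+i),\tag{3.1}$$
the first assertion of Theorem 2(iii).

Now let $q=8$, $t=5$, $h(y)=y^3$. On $\mathbb F_8$ the inverse of $x\mapsto x^5$ is $y\mapsto y^3$, as $15\equiv1\pmod7$. So the trace at $u$ is $-S(u)$ with $S(u)=\sum_yi^{\mathrm{Tr}\,y}\chi(uy^3)$, $\chi=(-1)^{\mathrm{Tr}}$. Let $g^3=g+1$. Then $g,g^2,g^4$ have trace $0$, and $1,g^3,g^5,g^6$ have trace $1$. Cubing maps $\{g,g^2,g^4\}$ to $\{g^3,g^6,g^5\}$ and $\{g^3,g^6,g^5\}$ to $\{g^2,g^4,g\}$. Hence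
$$S(u)=1+i\chi(u)+\big[\chi(ug^3)+\chi(ug^5)+\chi(ug^6)\big]+i\big[\chi(ug)+\chi(ug^2)+\chi(ug^4)\big].$$
This gives $S(0)=4+4i$; $S(1)=1-i-3+3i=-2+2i$; $S(g)=1+i-1-i=0$; $S(g^3)=1-i+1-i=2-2i$. Also $S(u^2)=S(u)$. With $\alpha=-2+2i$ the traces are
$$-4(1+i)\ (u=0),\qquad -\alpha\ (u=1),\qquad 0\ (u=g,g^2,g^4),\qquad \alpha\ (u=g^3,g^5,g^6).$$
Here $\beta_8^3=(1+i)^3=-2+2i=\alpha$. After dividing by $\alpha$ we read $2i$ once, $1$ three times, $-1$ once, $0$ three times: the value at an element of order $4$, and the values on the $3+1+3$ odd classes of $Sz(8)$.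

## 4. Two attempts and their breaking points

**The scalar from one value.** Suppose Theorem 1(a) is known and $\mathcal F_q\cong\mathcal W\otimes\alpha^{\deg}$ over $\mathbb F_q$. Purity gives $|\alpha|=\sqrt q$. By (3.1), $\mathcal W$ has at $u=0$ a trace of absolute value $\frac q2\sqrt2/\sqrt q=q_0$. Since $1<q_0<d$, the table in (S) leaves the values $-q_0,iq_0,-iq_0$, hence
$$\alpha\in\{\,q_0(1+i),\ -q_0(1-i),\ q_0(1-i)\,\}.$$
Even if we know that Frobenius at $0$ has order $4$, two opposite candidates remain, because the two representations of degree $d$ differ exactly there. The ambiguity is the very sign at stake, so this route cannot decide the problem.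

**Completing the square exactly.** If for each $u$ a translation of $x$ over $\mathbb F_q$ changed $[x^t,f_q(x)+ux]$ into $[x^t,f_q(x)]$ plus a constant, up to $(\varphi-1)$, as in (1.2), the absolute value of the trace over $\mathbb F_q$ would not depend on $u$. For $q=8$ it is $4\sqrt2$, $2\sqrt2$ or $0$. So no exact analogue of (1.2) exists.

**An approximate square near $u=\infty$.** Let $b(p,p')=\sum_{m=1}^n(p^{2^m}p'+pp'^{2^m})$. It is biadditive, and $h(p+p')=h(p)+h(p')+b(p,p')$. By (1.1),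
$$[a+\delta,h(a+\delta)]=[a,h(a)]+[\delta,h(\delta)]+[0,\,a\delta+b(a,\delta)].\tag{4.1}$$
Modulo $(\varphi-1)$ we have $[0,p^2]\equiv[0,p]$. If $a$ has the needed roots, $a\delta^{2^m}=(a^{2^{-m}}\delta)^{2^m}\equiv a^{2^{-m}}\delta$. So $a\delta+b(a,\delta)\equiv z\delta$ with $z=\sum_{m=-n}^na^{2^m}$, and for $y=a+\delta$
$$[y,h(y)+zy]\equiv[\delta,h(\delta)]+[a,h(a)+za].$$
So the square can be completed for the simpler expression $[y,h(y)+zy]$. For us $y=x^t$; but $t=1+2q_0(q_0-1)$, so
$$(a+\delta)^t=(a+\delta)(a^{2q_0}+\delta^{2q_0})^{q_0-1},$$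
which for large $a$ is $a^{t-1}(a+\delta)$ to first approximation, and $a^{t-1}=(a^{q_0})^{2q_0-2}$ is close to $z^{2q_0-2}$ because $a^{q_0}$ dominates $z$. So if $\rho^t=z$ and $x=\rho^{2-2q_0}(a+\delta)$, then $y$ is close to $a+\delta$; and $ux$ is close to $z(a+\delta)$ if $u$ is close to $z\rho^{2q_0-2}=\rho^{q-1}$.

We thus want algebraic functions $\rho,a$ of $u$, an exact formula for $u$ with leading term $\rho^{q-1}$, and enough further functions to make $[a,h(a)+za]$ disappear. Sections 6 and 7 produce them from the Suzuki curve. They generate a Galois extension $L/\mathbb F_q(u)$ with group $Sz(q)$. Over the completion $K$ of $L$ at a place above $u=\infty$, the family acquires, after a change of coordinates, an integral model whose reduction is a sum without parameter (Section 10). A specialization lemma (Section 9) turns this into inertia invariants in $\mathcal F_q$. This determines $\mathcal F_q$ near $\infty$, and the Fourier transform passes from $\infty$ to the whole line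 (Section 11). Frobenius on the reduction gives $\alpha$, sign included.

## 5. The Fourier transform at infinity

**(L)** (Laumon, Publ. IHES 65, §2.4; Katz, *Exponential Sums and Differential Equations*, §7.4–7.5.) Over $\overline{\mathbb F}_2$, if $M$ is lisse on $\mathbb A^1$ with all $\infty$-slopes $>1$, then $FT(M)=R^1pr_{2!}(\cdots)$ is lisse on $\mathbb A^1$ of rank $\mathrm{Sw}_\infty(M)-\mathrm{rk}\,M$ with all $\infty$-slopes $>1$. Its $I_\infty$-representation is $FT(\infty,\infty)(M(\infty))$, where $FT(\infty,\infty)$ is an exact autoequivalence of the category of $I_\infty$-representations with all slopes $>1$. Finally $FT\circ FT\cong[-1]^*=\mathrm{id}$ up to Tate twist.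

Example: for $M=\mathcal L_{\psi_2([x,0])}$, of slope $2$, the rank is $2-1=1$, and Proposition 1.1 exhibits a transform of slope $2>1$.

**Application to $\mathcal S_q$.** The sheaf $\mathcal S_q\otimes\mathcal L_{\psi(ux)}$ is geometrically constant for at most one $u\in\overline{\mathbb F}_2$, since two such $u$ would make $\mathcal L_{\psi((u-u')x)}$ trivial. For any other $u$ only $H^1_c$ is nonzero; it is the stalk of $\mathcal F_q$, of dimension $d$, so Euler–Poincaré gives Swan conductor $d+1$. As $\mathrm{Sw}_\infty(\mathcal L_{\psi(ux)})\le1<d+1$, we get $\mathrm{Sw}_\infty(\mathcal S_q)=d+1>1$. Since $\mathcal S_q(\infty)$ has rank one and $FT(\infty,\infty)$ is an exact equivalence: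

**(5.1)** $\mathcal F_q(\infty)=FT(\infty,\infty)(\mathcal S_q(\infty))$ is $I_\infty$-irreducible with all slopes $>1$.

## 6. The Suzuki curve and its automorphisms

**Step 1: the function field.** We build the field in which $z,a$ and the constant will be controlled. Let $F=\mathbb F_q(\xi,\theta)$ with
$$\theta^q+\theta=\xi^{q_0}z,\qquad z=\xi^q+\xi.\tag{6.1}$$
For $\lambda\in\mathbb F_q^\times$ put $w=\sum_{k=0}^{2n}(\lambda\theta)^{2^k}$. Then $w^2+w=\lambda^q\theta^q+\lambda\theta=\lambda\xi^{q_0}z=\lambda\xi^{q_0(2q_0+1)}+\lambda\xi^{q_0+1}$. The right side is Artin–Schreier equivalent to $\lambda^{1/q_0}\xi^{2q_0+1}+\lambda\xi^{q_0+1}$, which has odd pole order $2q_0+1$ at $\infty$. So $w$ generates a quadratic extension of $\mathbb F_q(\xi)$ that is geometrically nontrivial and ramified at $\infty$. The geometric Galois group of $F/\mathbb F_q(\xi)$ is a subgroup of $\mathbb F_q$, acting by $\theta\mapsto\theta+b$, and $w\mapsto w+\mathrm{Tr}(\lambda b)$. A proper subgroup would be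 killed by some $b\mapsto\mathrm{Tr}(\lambda b)$ with $\lambda\ne0$, and then $w$ would be fixed; so the group is $\mathbb F_q$. The same argument applies to the inertia group at $\infty$: if it were proper, some $w$ would generate an extension unramified at $\infty$. Equation (6.1) is separable in $\theta$, so $F/\mathbb F_q(\xi)$ is unramified at finite $\xi$. Altogether it has degree $q$, is totally ramified at $\infty$ and unramified elsewhere, and the constant field of $F$ is $\mathbb F_q$. Let $\infty_X$ be the unique place over $\xi=\infty$.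

**Step 2: two more functions.** These complete $1,\xi$ to a vector on which $Sz(q)$ will act by matrices. Put
$$A=\xi^{2q_0+1}+\theta^{2q_0},\qquad D=\theta^2+\xi A.$$
Using $2q_0^2=q$ and $\xi^q=\xi+z$ we get four identities:
$$A^{q_0}=\xi^{q+q_0}+\theta^q=\theta+\xi^{q_0+1},\tag{6.2}$$
$$D^{q_0}=\theta^{2q_0}+\xi^{q_0}A^{q_0}=\theta^{2q_0}+\xi^{q_0}\theta+\xi^{2q_0+1}=A+\xi^{q_0}\theta,\tag{6.3}$$
$$A^q+A=(\xi+z)(\xi^{2q_0}+z^{2q_0})+\xi^{2q_0+1}+\xi^qz^{2q_0}=\xi^{2q_0}z,\tag{6.4}$$
$$D^q+D=\xi^{2q_0}z^2+(\xi+z)(A+\xi^{2q_0}z)+\xi A=z(A+\xi^{2q_0+1})=\theta^{2q_0}z.\tag{6.5}$$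
In (6.4) we used $(\theta^q+\theta)^{2q_0}=\xi^{q}z^{2q_0}$, then $\xi^q=\xi+z$; in (6.5) we used $(\theta^q+\theta)^2=\xi^{2q_0}z^2$.

At $\infty_X$, $\xi$ has pole order $q$ and $z$ has pole order $q^2$. If $p^q+p$ has pole order $m>0$, then $p$ has pole order $m/q$. So $\theta,A,D$ have pole orders $q+q_0$, $q+2q_0$, and $\frac{2q_0(q+q_0)+q^2}q=N$. The pole orders $0,q,q+2q_0,N$ of $1,\xi,A,D$ are distinct, so these functions are linearly independent over $\mathbb F_q$.

**Step 3: automorphisms.** For $a,b\in\mathbb F_q$ and $\kappa\in\mathbb F_q^\times$ the maps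
$$\sigma_{a,b}:(\xi,\theta)\mapsto(\xi+a,\theta+a^{q_0}\xi+b),\qquad s_\kappa:(\xi,\theta)\mapsto(\kappa\xi,\kappa^{q_0+1}\theta)$$
preserve (6.1): for the first, $z\mapsto z$ and $\theta^q+\theta\mapsto\xi^{q_0}z+a^{q_0}z$; for the second, both sides scale by $\kappa^{q_0+1}$. The third automorphism is
$$\omega:\ \xi\mapsto\xi'=A/D,\quad\theta\mapsto\theta'=\theta/D.$$
We check that (6.1) holds for $(\xi',\theta')$. By (6.1), (6.4), (6.5),
$$(\theta'^q+\theta')D^{q+1}=\theta^qD+\theta D^q=z(\xi^{q_0}D+\theta^{2q_0+1}),\qquad(\xi'^q+\xi')D^{q+1}=A^qD+AD^q=z(\xi^{2q_0}D+\theta^{2q_0}A).$$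
So we need $D^{q_0}(\xi^{q_0}D+\theta^{2q_0+1})=A^{q_0}(\xi^{2q_0}D+\theta^{2q_0}A)$. Insert (6.2), (6.3) and expand. The terms $A\theta^{2q_0+1}$ and $\xi^{2q_0}\theta D$ occur on both sides, and the sum of the two sides is
$$\xi^{q_0}\big[\theta^{2q_0+2}+D(A+\xi^{2q_0+1})+\xi A\theta^{2q_0}\big]=\xi^{q_0}\theta^{2q_0}\big[\theta^2+D+\xi A\big]=0.$$
The order of $\xi'$ at $\infty_X$ is $N-(q+2q_0)=1$, so $\xi'$ is not constant; hence $\mathbb F_q[\xi,\theta]\to F$ is injective (a nonzero kernel would be maximal, and $\xi'$ would be algebraic), and $\omega$ is a field endomorphism. Let $A',D'$ be formed from $\xi',\theta'$. By (6.2) and (6.3),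
$$A'^{q_0}=\theta'+\xi'^{q_0+1}=\frac{\theta D^{q_0}+A^{q_0+1}}{D^{q_0+1}}=\frac{\xi^{q_0}(\theta^2+\xi A)}{D^{q_0+1}}=\Big(\frac\xi D\Big)^{q_0},$$
so $A'=\xi/D$ and $D'=\theta'^2+\xi'A'=(\theta^2+\xi A)/D^2=1/D$. Then $A'/D'=\xi$ and $\theta'/D'=\theta$, i.e. $\omega^2=1$.

**Step 4: the group is $Sz(q)$.** We compare with the matrices in (S). Let $e=(1,\xi,A,D)^T$.

*Under $\sigma_{a,b}$*, put $b_1=a^{2q_0+1}+b^{2q_0}$. Since $a^{2q_0^2}=a$, expanding gives $A\mapsto A+a^{2q_0}\xi+b_1$ (the two terms $a\xi^{2q_0}$ cancel), and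
$$D\mapsto\theta^2+a^{2q_0}\xi^2+b^2+(\xi+a)(A+a^{2q_0}\xi+b_1)=D+aA+(a^{2q_0+1}+b_1)\xi+ab_1+b^2,$$
with $a^{2q_0+1}+b_1=b^{2q_0}$. As $aa^\pi+b_1=b^{2q_0}$ and $b_1^\pi=a^{2+\pi}+b^2$ (because $\pi^2$ is squaring), this says $e\mapsto S(a,b_1)e$.

*Under $s_\kappa$*, $e\mapsto\mathrm{diag}(1,\kappa,\kappa^{\pi+1},\kappa^{\pi+2})e$. The ratios of consecutive entries are $\kappa,\kappa^\pi,\kappa$. For $M(\lambda)$ they are $\zeta_2/\zeta_1=\lambda^{-1}$, $\zeta_2^{-2}=\lambda^{-\pi}$ (both sides have $\pi$-image $\lambda^{-2}$), and $\lambda^{-1}$. So our matrix is a scalar multiple of $M(\kappa^{-1})$.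

*Under $\omega$*, $e\mapsto D^{-1}(D,A,\xi,1)^T$: the antidiagonal matrix, up to a factor.

Let $G$ be the group generated by these automorphisms. For $g\in G$ we have $g(e)=j_gA_ge$ with $A_g\in GL_4(q)$, $j_g\in F^\times$. The matrix $A_g$ is unique up to $\mathbb F_q^\times$: if $Me=je$ with $M\in GL_4(q)$ and $j\in F^\times$, then $j$ is an eigenvalue of $M$, so it is algebraic over $\mathbb F_q$ and lies in $\mathbb F_q$; then $(M-j)e=0$, and independence gives $M=j$. From
$$gh(e)=g(j_h)A_hg(e)=g(j_h)j_gA_hA_ge$$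
we see that $g\mapsto A_g$ is an antihomomorphism $G\to PGL_4(q)$. If $A_g$ is scalar, then $g(e)$ is a multiple of $e$; the first entries show $g(e)=e$, so $g$ fixes $\xi$, $A$ and $\theta=A^{q_0}+\xi^{q_0+1}$, and $g=1$. As $(a,b)\mapsto(a,b_1)$ is bijective, the image is the image of $Sz(q)$, which embeds in $PGL_4(q)$ by simplicity. An injective antihomomorphism composed with inversion is a homomorphism, so $G\cong Sz(q)$.

**Step 5: the subgroup $B$.** It will be the local group at infinity. Let $U=\{\sigma_{a,b}\}$, $Z_U=\{\sigma_{0,b}\}$, and $B$ the group of compositions of the $\sigma_{a,b}$ and $s_\kappa$. One computes $\sigma_{a,b}\sigma_{a',b'}=\sigma_{a+a',\,b+b'+a'^{q_0}a}$ and $s_\kappa^{-1}\sigma_{a,b}s_\kappa=\sigma_{\kappa a,\kappa^{q_0+1}b}$. So $|U|=q^2$, $|Z_U|=q$, $B=U\rtimes\mathbb F_q^\times$ has order $q^2(q-1)$, $Z_U$ is normal in $B$, and $B/Z_U\cong\mathbb F_q\rtimes\mathbb F_q^\times$. Since $\sigma_{a,b}^2=\sigma_{0,a^{q_0+1}}$, $Z_U\setminus1$ consists of involutions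 and $U\setminus Z_U$ of elements of order $4$.

## 7. An $Sz(q)$-cover of the $u$-line

**Step 1: a linear Frobenius equation for $e$.** Its coefficients lead to the invariants of $G$. Let $\Phi$ be the $q$-Frobenius, acting entrywise, with $\Phi c=c^q\Phi$ for multiplication operators. A small model: for the vector $(1,\xi)$ one has $(\Phi+1)(1,\xi)=z(0,1)$, so it is killed by $(\Phi+1)z^{-1}(\Phi+1)=z^{-q}\Phi^2+(z^{-q}+z^{-1})\Phi+z^{-1}$. For our $e$, (6.4) and (6.5) give
$$(\Phi+1)e=ze',\quad(\Phi+1)e'=z^{2q_0}e'',\quad(\Phi+1)e''=z^qe''',\quad(\Phi+1)e'''=0,$$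
$$e'=(0,1,\xi^{2q_0},\theta^{2q_0}),\quad e''=(0,0,1,\xi^q),\quad e'''=(0,0,0,1);$$
the second equation uses $(\theta^q+\theta)^{2q_0}=\xi^qz^{2q_0}$. So $e$ is killed by
$$(\Phi+1)z^{-q}(\Phi+1)z^{-2q_0}(\Phi+1)z^{-1}(\Phi+1)=\sum_{i=0}^4\kappa_i\Phi^i .$$
The vectors $e,\Phi e,\Phi^2e,\Phi^3e$ span the same $F$-space as the independent vectors $e,e',e'',e'''$; hence this relation is unique up to scaling by $F^\times$. Put $Z=z^{q-1}$. Moving $\Phi$ to the right we find
$$\kappa_0=z^{-N},\qquad\kappa_4=z^{-q^2-2q_0q^2-q^3}=z^{-q^2N},$$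
and, choosing $\Phi$ in the fourth, third, second, first factor,
$$r:=\kappa_1/\kappa_0=1+Z^{-1}+Z^{-1-2q_0}+Z^{-N}=Z^{-N}P(Z),\qquad P(Z)=Z^N+Z^{N-1}+Z^q+1.\tag{7.1}$$

**Step 2: the invariant.** We find a function on which $G$ acts trivially. Each $g\in G$ commutes with $\Phi$. Apply $g$ to the relation, insert $g(e)=j_gA_ge$, and multiply by $A_g^{-1}$: $\sum g(\kappa_i)j_g^{q^i}\Phi^ie=0$. By uniqueness $g(\kappa_i)j_g^{q^i}=c\,\kappa_i$ for some $c\in F^\times$. Comparing $i=0,1$ gives $g(r)=r\,j_g^{1-q}$. Comparing $i=0,4$, with $\kappa_4/\kappa_0=z^{-N(q^2-1)}$, gives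
$$(g(z)/z)^{N(q^2-1)}=j_g^{q^4-1}=j_g^{(q^2-1)tN}.$$
So $g(z)=\epsilon_g\,z\,j_g^t$ with $\epsilon_g$ a root of unity in $F$, i.e. $\epsilon_g\in\mathbb F_q^\times$. Therefore
$$v:=r^tz^{q-1}=P(Z)^t/Z^{q^2}\tag{7.2}$$
is $G$-invariant (the second form uses $tN=q^2+1$). Since $P(0)=1$, $[\mathbb F_q(Z):\mathbb F_q(v)]=tN=q^2+1$. Also $[F:\mathbb F_q(Z)]=[F:\mathbb F_q(\xi)][\mathbb F_q(\xi):\mathbb F_q(z)][\mathbb F_q(z):\mathbb F_q(Z)]=q\cdot q\cdot(q-1)$. So $[F:\mathbb F_q(v)]=q^2(q-1)(q^2+1)=|G|$, and $F^G=\mathbb F_q(v)$.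

**Step 3: ramification of $F/\mathbb F_q(v)$.** We need it to see which cover of the $u$-line is unramified. As $N$ is odd and $N-1,q$ are even, $P'=Z^{N-1}$; it is prime to $P$, so $P$ has simple roots. As $t$ is odd, $dv/v=Z^{N-1}dZ/P$, which has no zeros or poles at points with $Z\ne0,\infty$ and $P(Z)\neq0$. The extension $F/\mathbb F_q(Z)$ is unramified outside $Z=0,\infty$, and both points lie over $v=\infty$. So $F/\mathbb F_q(v)$ is unramified over $v\ne0,\infty$, and has all ramification indices $t$ over $v=0$. At $Z=\infty$, $v$ has a simple pole, and $F/\mathbb F_q(Z)$ is totally ramified there, with the single place $\infty_X$ of residue field $\mathbb F_q$. So the decomposition group of $\infty_X$ in $G$ has order $q^2(q-1)$. It contains $B$: elements of $B$ map $\xi$ to $\kappa\xi+a$, so they preserve the place $\xi=\infty$ of $\mathbb F_q(\xi)$, hence the only place above it. So it equals $B$.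

**Step 4: the cover.** We adjoin a $t$-th root to remove the ramification at $v=0$. Let $L=F(\rho)$, $\rho^t=z$; it has degree $t$ geometrically, as $z=\prod_{a\in\mathbb F_q}(\xi-a)$ has simple zeros. Put
$$u:=\rho^{q-1}r,\qquad\text{so}\quad u^t=v.\tag{7.3}$$
As $\rho^{q-1}=u/r\in F(u)$, $\rho^t\in F$ and $\gcd(t,q-1)=1$, we get $L=F(u)$. So $L/\mathbb F_q(u)$ is Galois of degree $t|G|/t=|G|$, with group $G$ by restriction to $F$. It is unramified over finite $u\ne0$ because $F/\mathbb F_q(v)$ is unramified over $v\neq 0,\infty$; over $u=0$ it is unramified by Abhyankar's lemma, the index $t$ being odd. At $\infty_X$, $z$ has pole order $q^2$, prime to $t$, so $L/F$ is totally ramified there; let $\infty_L$ be the unique place above $\infty_X$. It has residue field $\mathbb F_q$, so the constant field of $L$ is $\mathbb F_q$, and $G$ is also the geometric Galois group. By uniqueness of $\infty_L$, its decomposition group in $\mathrm{Gal}(L/\mathbb F_q(u))=G$ is the stabilizer of $\infty_X$,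 i.e. $B$. Let $K$ be the completion of $L$ at $\infty_L$ and $K_0=\mathbb F_q((1/u))$. Then

**(7.4)** $K/K_0$ is totally ramified Galois with group $B$, and $K$ has residue field $\mathbb F_q$.

## 8. Representations of $B$ of dimension $d$

The purpose of this section is to show that the local monodromy at infinity can hardly be anything but $W|_B$.

Let $W$ be irreducible of degree $d$ as in (S). An element of $B\setminus U$ has nontrivial image in $B/U\cong\mathbb F_q^\times$, of odd order, so it is not a $2$-element; by (S) its order is odd and divides one of $q-1,N,t$, and it shares a prime with $q-1$. By coprimality its order divides $q-1$, and $W$ vanishes on it. So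
$$\sum_B|W|^2=d^2+(q-1)q_0^2+(q^2-q)q_0^2=q_0^2(q-1)\big[(q-1)+1+q\big]=q_0^2(q-1)\cdot2q=|B|,$$
that is, $W|_B$ is irreducible. The space of $Z_U$-invariants of $W$ has dimension $\frac1q(d-q_0(q-1))=0$.

An irreducible representation of $B$ trivial on $Z_U$ factors through $\mathbb F_q\rtimes\mathbb F_q^\times$. If it is trivial on $\mathbb F_q$ it has dimension $1$. Otherwise it contains a nontrivial character of $\mathbb F_q$; these are permuted simply transitively by $\mathbb F_q^\times$, so the dimension is $q-1$. Both are less than $d$. The irreducible representations nontrivial on $Z_U$ have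
$$\sum\dim^2=|B|-|B/Z_U|=q^2(q-1)-q(q-1)=q(q-1)^2=2d^2.$$
Now $W|_B$ and $\overline W|_B$ are among them and are not isomorphic, because $W$ has non-real values on elements of order $4$. So they are all of them. Therefore:

**(8.1)** An irreducible representation of $B$ of dimension $d$ is $W|_B$ for one of the two irreducible $W$ of $G$ of degree $d$.

## 9. Cospecialization is injective

The next lemma lets us recognize a piece of a generic cohomology group from a reduction, with no hypothesis on ramification at $\infty$. Example of what to expect: for $\mathcal L_{\psi(\delta^3+\varpi\delta^5)}$ with $\varpi\in\mathfrak m\setminus0$, the Swan conductor is $3$ on the special fiber and $5$ on the generic fiber, so $H^1_c$ has dimensions $2$ and $4$: one can hope for injectivity only.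

**Lemma 9.1.** Let $O=O_K$ with maximal ideal $\mathfrak m$, and let $\mathcal L$ be lisse of rank one on $\mathbb A^1_O$, from a character of finite order. The cospecialization map $H^1_c(\mathbb A^1_{\bar s},\mathcal L_s)\to H^1_c(\mathbb A^1_{\bar\eta},\mathcal L_\eta)$ is $\mathrm{Gal}(\overline K/K)$-equivariant (inertia acting trivially on the source) and injective.

**Proof.** First take coefficients in a finite quotient of the ring of integers of a finite extension of $\mathbb Q_\ell$. Let $S$ be the spectrum of the strict henselization of $O$ (the integers of $K^{ur}$), with closed point $s$ and generic point $\eta$. Let $j:\mathbb A^1_S\to\mathbb P^1_S$ and $i:\mathbb P^1_s\to\mathbb P^1_S$ be the inclusions, and $\mathcal H=j_!\mathcal L$. The map is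
$$H^1_c(\mathbb A^1_{\bar s},\mathcal L_s)\ \xleftarrow{\ \sim\ }\ H^1(\mathbb P^1_S,\mathcal H)\to H^1(\mathbb P^1_\eta,\mathcal H)\to H^1(\mathbb P^1_{\bar\eta},\mathcal H),$$
the first arrow being proper base change. As $\mathcal H$ comes from $\mathbb P^1_O$, $\mathrm{Gal}(\overline K/K)$ acts on all terms by transport of structure, through $\mathrm{Gal}(\overline{\mathbb F}_q/\mathbb F_q)$ on the first two, and the maps are equivariant.

**Kernel of the first restriction.** We show that $H^1(\mathbb P^1_S,\mathcal H)\to H^1(\mathbb P^1_\eta,\mathcal H)$ is injective. Its kernel is a quotient of $H^1(\mathbb P^1_s,Ri^!\mathcal H)$, so it is enough that $R^0i^!\mathcal H=R^1i^!\mathcal H=0$. For a geometric point $x$ of $\mathbb P^1_s$ let $T_x$ be the strict localization of $\mathbb P^1_S$ at $x$. It is a regular local domain, so $T_x\times_S\eta$ is irreducible. The stalks at $x$ of $R^0i^!\mathcal H$ and $R^1i^!\mathcal H$ are the kernel and cokernel of $\mathcal H_x\to H^0(T_x\times_S\eta,\mathcal H)$.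

If $x\in\mathbb A^1_s$, then $\mathcal H$ is constant on $T_x$, and $T_x\times_S\eta$ is connected, so the map is an isomorphism. If $x=\infty$, then $\mathcal H_x=0$, and we must see that every section of $\mathcal H$ on $T_x\times_S\eta$ vanishes. The support of a section is closed. It is contained in the open locus where $\mathcal H$ coincides with $\mathcal L$, and it is open there because $\mathcal L$ is locally constant. So it is open and closed in an irreducible space, and it misses the point $\infty_\eta$, where $\mathcal H$ has zero stalk. Hence it is empty.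

**Kernel of the second restriction.** By Hochschild–Serre the kernel of $H^1(\mathbb P^1_\eta,\mathcal H)\to H^1(\mathbb P^1_{\bar\eta},\mathcal H)$ is $H^1(I_K,H^0_c(\mathbb A^1_{\bar\eta},\mathcal L))$, which is $0$, since $H^0_c$ of a lisse sheaf on $\mathbb A^1$ vanishes.

**Passage to $\overline{\mathbb Q}_\ell$.** Inverse limits of injections are injective, and inverting $\ell$ and extending scalars to $\overline{\mathbb Q}_\ell$ is exact. $\square$

## 10. The substitution at infinity

In $K$, which contains $\xi,\theta,\rho$, let $\deg$ be minus the valuation, normalized by $\deg\xi=1$; it is rational valued, $\deg z=q$ and $\mathfrak m=\{\deg<0\}$. Put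
$$c=\xi^{q_0},\qquad a=c^2+c=(\xi^2+\xi)^{q_0},\qquad\deg a=2q_0.$$
For $|m|\le n$ put $a^{2^m}:=(\xi^2+\xi)^{2^{n+m}}\in\mathbb F_2[\xi]$; expressions such as $a^{1+2^{-m}}$ or $a^{2^m-q_0}$ are the corresponding products and quotients. Telescoping,
$$\sum_{m=-n}^na^{2^m}=\sum_{k=0}^{2n}(\xi^2+\xi)^{2^k}=\xi^q+\xi=z,\tag{10.1}$$
the relation between $a$ and $z$ asked for in Section 4. Substitute $x=\rho^{2-2q_0}(a+\delta)$, so $\mathbb A^1_{x,K}\cong\mathbb A^1_{\delta,K}$. Then
$$y:=x^t=z^{2-2q_0}(a+\delta)^t,\qquad ux=\rho^{q-1}r\,\rho^{2-2q_0}(a+\delta)=z(a+\delta)\,r,$$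
since $\rho^{q-1+2-2q_0}=\rho^t=z$. Let $M=\mathfrak m[\delta]\subset O[\delta]$ and
$$\mathbf w(\delta)=[y,\,h(y)+ux]\in W_2(K[\delta]).$$
$W_2(M)$ is a subgroup of $W_2(K[\delta])$, as $M$ is closed under sums and products. Write $\sim$ for congruence modulo the subgroup $(\varphi-1)W_2(K[\delta])+W_2(M)$, and for second components write $p\sim p'$ for $[0,p]\sim[0,p']$. So $p\sim0$ for $p\in M$, and $p^2\sim p$, because $(\varphi-1)[0,p]=[0,p^2+p]$.

**Claim 10.1.** $\mathbf w(\delta)\sim[\delta,\,h(\delta)+\delta]$.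

**Step 1: expansion of $y$.** We show that $y=a+\delta+\nu$ with $\nu\in M$, and keep track of $\nu$. As $t=1+2q_0(q_0-1)$ and $q_0$ is a power of $2$,
$$y=\eta(a+\delta)(1+w)^{q_0-1},\quad w=(\delta/a)^{2q_0},\quad\eta=z^{2-2q_0}a^{2q_0(q_0-1)}=(z/a^{q_0})^{2-2q_0},\quad(1+w)^{q_0-1}=\sum_{k<q_0}w^k.$$
Put $\tau=z/a^{q_0}-1=\sum_{m=-n}^{n-1}a^{2^m-q_0}$, by (10.1). Then $\eta=(1+\tau^2)(1+\tau^{2q_0})^{-1}$ and
$$\tau^2=\sum_{m=-n}^{n-1}a^{2^{m+1}-2q_0}=a^{-q_0}+(\text{lower degree}),\qquad\deg\tau^2=-q,\quad\deg\tau^{2q_0}=-qq_0.$$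
Hence $\eta-1=(\tau^2+\tau^{2q_0})/(1+\tau^{2q_0})$ has degree $-q$ and leading term $a^{-q_0}$. We get
$$y=a+\delta+\nu,\qquad\nu=\mu+(\eta-1)\delta+\varepsilon,\qquad\mu=a(\eta-1),\qquad\varepsilon=\eta(a+\delta)\sum_{1\le k<q_0}w^k,$$
with $\deg\mu=2q_0-q=2q_0(1-q_0)<0$, and the coefficients of $\varepsilon$ have degree $\le2q_0-4q_0^2=2q_0-2q$. So $\nu\in M$, and all its coefficients have degree $\le2q_0-q$.

**Step 2: expansion of $\mathbf w$.** We separate what depends on $\delta$ from what does not. By (1.1), twice,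
$$[y,0]=[a,0]+[\delta,0]+[\nu,0]+[0,\,a\delta+a\nu+\delta\nu],\qquad[\nu,0]\in W_2(M),\ \delta\nu\in M,$$
$$h(y)=h(a)+h(\delta)+h(\nu)+b(a,\delta)+b(a,\nu)+b(\delta,\nu),\qquad h(\nu),\,b(\delta,\nu)\in M.$$

*Terms with $\nu$.* In $b(a,\nu)$ the terms $a\nu^{2^m}$, $m\ge1$, have coefficients of degree at most $2q_0+2(2q_0-q)=2q_0(3-2q_0)<0$, so they lie in $M$. With $s:=\sum_{m=0}^na^{2^m}$, $\deg s=q$, the remaining terms are
$$a\nu+\sum_{m=1}^na^{2^m}\nu=s\nu=s\mu+s(\eta-1)\delta+s\varepsilon.$$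
Here $s\varepsilon\in M$, as its coefficients have degree $\le q+2q_0-2q=2q_0-q<0$. And $s(\eta-1)\in1+\mathfrak m$: the leading terms are $a^{q_0}$ and $a^{-q_0}$. So $s\nu\equiv s\mu+\delta\bmod M$. Note that $\nu$ is small but its product with $s$ is not; it leaves the linear term $\delta$.

*Terms with $a\delta$.* As $a\delta^{2^m}=(a^{2^{-m}}\delta)^{2^m}\sim a^{2^{-m}}\delta$,
$$a\delta+b(a,\delta)=\sum_{m=0}^na^{2^m}\delta+\sum_{m=1}^na\delta^{2^m}\sim\sum_{m=-n}^na^{2^m}\delta=z\delta.$$

*The term $ux$.* By (7.1), $\deg(r-1)=-q(q-1)$, so $z(a+\delta)(r-1)$ has coefficients of degree at most $q+2q_0-q(q-1)\le3q-q^2<0$. Hence $ux\sim za+z\delta$.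

The two terms $z\delta$ cancel, and altogether
$$\mathbf w\sim[\delta,\,h(\delta)+\delta]+C,\qquad C=[a,\;h(a)+za+s\mu].$$

**Step 3: $za\sim a$ and $s\mu\sim a$.** This begins the elimination of $C$. By (10.1), $za=a^2+\sum_{m=1}^n(a^{1+2^m}+a^{1+2^{-m}})$. Since $a^{1+2^m}=(a^{1+2^{-m}})^{2^m}\sim a^{1+2^{-m}}$, the sum is $\sim0$, and $za\sim a^2\sim a$.

For $s\mu=as(\eta-1)$: $\eta-1-\tau^2=\tau^{2q_0}(1+\tau^2)/(1+\tau^{2q_0})$ has degree $-qq_0$, and $2q_0+q-qq_0<0$ (indeed $2q_0<q$ and $qq_0\ge2q$). So $s\mu\equiv as\tau^2\bmod\mathfrak m$, where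
$$as\tau^2=\sum_{l=0}^n\sum_{m=-n}^{n-1}a^{1+2^l+2^{m+1}-2q_0}.$$
The pair $(l,m)=(n,n-1)$ gives $a$. All other exponents are at most $1-q_0/2$, the value at $(n-1,n-1)$ and $(n,n-2)$. If $n\ge2$ they are negative. If $n=1$, the pairs $(1,-1)$ and $(0,0)$ each give $a^0=1$, with sum $0$, and $(0,-1)$ gives $a^{-1}$. So $s\mu\equiv a\bmod\mathfrak m$ for all $n\ge1$. Hence $C\sim[a,h(a)+a+a]=[a,h(a)]$.

**Step 4: $[a,h(a)]\sim0$.** Here $\theta$ enters. By (1.1), $[c,0]=-[c,0]+[0,c^2]$, so
$$[a,0]=[c^2,0]+[c,0]+[0,c^3]=(\varphi-1)[c,0]+[0,\,c^2+c^3].$$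
Next,
$$h(c^2+c)=\sum_{m=1}^n\big(c^{2^{m+1}+2}+c^{2^{m+1}+1}+c^{2^m+2}+c^{2^m+1}\big)\sim\sum_{m=2}^{n+1}c^{2^m+1}+c^2+\sum_{m=1}^{n-1}c^{2^m+1},$$
because $c^{2^{m+1}+2}\sim c^{2^m+1}$ cancels the fourth term, $c^{2^m+2}\sim c^{2^{m-1}+1}$ for $m\ge2$, and $c^4\sim c^2$. If $n\ge2$ the right side is $c^2+c^3+c^{q_0+1}+c^{2q_0+1}$; adding $c^2+c^3$ gives $C\sim[0,c^{q_0+1}+c^{2q_0+1}]$. If $n=1$ the last sum is empty, the right side is $c^5+c^2$, and adding $c^2+c^3$ gives $c^3+c^5$, the same formula with $q_0=2$. With $c=\xi^{q_0}$, $c^{q_0+1}=(\xi^{q_0+1})^{q_0}\sim\xi^{q_0+1}$, so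
$$c^{q_0+1}+c^{2q_0+1}\sim\xi^{q_0+1}+\xi^{q_0(2q_0+1)}=\xi^{q_0}(\xi+\xi^q)=\theta^q+\theta\sim0.$$
This proves Claim 10.1. $\square$

**Step 5: the consequence for $\mathcal F_q$.** By the Claim, $\mathbf w=\Psi+\Theta+(\varphi-1)\Xi$ with $\Psi=[\delta,h(\delta)+\delta]$, $\Theta\in W_2(M)$, $\Xi\in W_2(K[\delta])$. So on $\mathbb A^1_{\delta,K}$ the sheaf $\mathcal L_{\psi_2([x^t,f_q(x)+ux])}$ is isomorphic to $\mathcal L_{\psi_2(\Psi+\Theta)}$. As $\Psi+\Theta\in W_2(O[\delta])$, the latter extends to a lisse sheaf on $\mathbb A^1_O$ with special fiber $\mathcal L_{\psi_2(\Psi)}$ on $\mathbb A^1/\mathbb F_q$. By proper base change, the pullback of $\mathcal F_q$ to $\mathrm{Spec}\,K$ is $H^1_c$ of the generic fiber. Lemma 9.1 gives, as $\mathrm{Gal}(\overline K/K)$-modules,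
$$H:=H^1_c\big(\mathbb A^1_{\overline{\mathbb F}_q},\mathcal L_{\psi_2([\delta,h(\delta)+\delta])}\big)\hookrightarrow\mathcal F_q|_{\mathrm{Gal}(\overline K/K)},\qquad I_K\text{ acting trivially on }H.\tag{10.2}$$

**Step 6: the trace on $H$.** It shows $H\ne0$ and will give $\alpha$. By Lemma 3.1, $\mathrm{Tr}[\delta,h(\delta)+\delta]=[\mathrm{Tr}\,\delta,\mathrm{Tr}\,\delta]$ for $\delta\in\mathbb F_q$, so $\psi_2$ takes the value $1$ if $\mathrm{Tr}\,\delta=0$ and $i^3=-i$ if $\mathrm{Tr}\,\delta=1$. This is not constant on $\mathbb F_q$, so the sheaf is not geometrically constant, $H^0_c=H^2_c=0$, and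
$$\mathrm{Trace}(\mathrm{Frob}_q|H)=-\tfrac q2(1-i)\ne0.\tag{10.3}$$
Had we dropped $\nu$ as negligible, the term $\delta$ would be missing and we would read $-\frac q2(1+i)$ here, a wrong scalar.

## 11. Proof of Theorem 1

**Step 1: $\mathcal F_q$ at infinity.** We identify the $I_\infty$-representation. Let $I_\infty$ be the inertia group of $K_0$. By (7.4), $I_K$ is normal in $I_\infty$ with $I_\infty/I_K=\mathrm{Gal}(K/K_0)=B$. By (10.2) and (10.3), $\mathcal F_q(\infty)^{I_K}\ne0$. It is $I_\infty$-stable, and $\mathcal F_q(\infty)$ is $I_\infty$-irreducible by (5.1). So $I_K$ acts trivially, and $\mathcal F_q(\infty)$ is an irreducible representation of $B$ of dimension $d$. By (8.1) it is $W|_B$ for a suitable $W$.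

**Step 2: the comparison sheaf.** Let $\mathcal W$ be the local system on $\mathbb A^1/\mathbb F_q$ given by
$$\pi_1(\mathbb A^1/\mathbb F_q)\to\mathrm{Gal}(L/\mathbb F_q(u))=G\xrightarrow{\ W\ }GL_d .$$
Its geometric and arithmetic monodromy groups are both $W(G)\cong Sz(q)$, because $L$ has constant field $\mathbb F_q$ and $G$ is simple. At $\infty_L$ the map $I_\infty\to G$ is the quotient map $I_\infty\to\mathrm{Gal}(K/K_0)=B\subset G$. So $\mathcal W(\infty)\cong W|_B\cong\mathcal F_q(\infty)$.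

**Step 3: from infinity to the line.** We use that a rank one sheaf is easy to recognize. Work over $\overline{\mathbb F}_2$. By Step 2 and (5.1), $\mathcal W$ is lisse with all $\infty$-slopes $>1$, of the same rank and the same $\mathrm{Sw}_\infty$ as $\mathcal F_q$. By (L), $FT(\mathcal W)$ is lisse on $\mathbb A^1$, of the same rank as $FT(\mathcal F_q)\cong\mathcal S_q$, namely $1$, and
$$FT(\mathcal W)(\infty)\cong FT(\infty,\infty)(\mathcal F_q(\infty))\cong\mathcal S_q(\infty).$$
Then $FT(\mathcal W)\otimes\mathcal S_q^{-1}$ is lisse of rank one on $\mathbb A^1$ with trivial $I_\infty$-action, so it is lisse on $\mathbb P^1$, hence trivial. So $FT(\mathcal W)\cong\mathcal S_q$, and applying $FT$ again, $\mathcal W\cong\mathcal F_q$ geometrically. Since $\mathcal G_q$ and $\mathcal F_q$ agree geometrically, this proves (a). As both sheaves are geometrically irreducible, $\mathrm{Hom}(\mathcal W,\mathcal F_q)$ over $\overline{\mathbb F}_2$ is one-dimensional, Frobenius acts on it by a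 scalar $\alpha$, and $\mathcal F_q\cong\mathcal W\otimes\alpha^{\deg}$ on $\mathbb A^1/\mathbb F_q$.

**Step 4: the value of $\alpha$.** $\mathrm{Gal}(\overline K/K)$ maps to $1$ in $G$, so it acts trivially on $\mathcal W$, and $K$ has residue field $\mathbb F_q$. So a Frobenius element of $\mathrm{Gal}(\overline K/K)$ acts on $\mathcal F_q$, in particular on $H$, as the scalar $\alpha$. By (10.3), $(\dim H)\,\alpha=-\frac q2(1-i)$. By purity and finiteness of $W(G)$, $|\alpha|=\sqrt q$, so $\dim H=\frac q2\sqrt2/\sqrt q=\sqrt{q/2}=q_0$, and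
$$\alpha=-q_0(1-i)=2^n(-1+i).\tag{11.1}$$
This proves (b). (The Swan formula of Section 1 agrees: $[\delta,h(\delta)+\delta]$ has Swan conductor $q_0+1$, so $\dim H=q_0$.)

**Step 5: comparison with $\beta_q$.** We have $\alpha=2^n\sqrt2\,\zeta_8^3$, while $\beta_q^{2n+1}=2^n\sqrt2\,\zeta_8^{\pm(2n+1)}$, with sign $+$ for $n$ odd and $-$ for $n$ even. The exponent mod $8$ is $3$ for $n\equiv1$; $-5\equiv3$ for $n\equiv2$; $7$ for $n\equiv3$; $-1\equiv7$ for $n\equiv0\pmod4$. As $\zeta_8^7=-\zeta_8^3$, $\beta_q^{2n+1}=\alpha$ for $n\equiv1,2$ and $-\alpha$ for $n\equiv0,3\pmod4$. For instance, for $n=3$: $(1+i)^7=8(1-i)=-\alpha$.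

Over $\mathbb F_q$, $\mathcal G_q\cong\mathcal W\otimes(\alpha/\beta_q^{2n+1})^{\deg}$. In the first case this is $\mathcal W$, with group $Sz(q)$. In the second it is $\mathcal W\otimes(-1)^{\deg}$. Its arithmetic group is contained in $\{\pm1\}\cdot W(G)$; it contains the geometric group $W(G)$ and elements $-W(g)$, from Frobenius elements of odd degree; hence it contains $-1$. A preimage of $-1$ in $G$ would be central, and $G$ has trivial center, so $-1\notin W(G)$. The group is $\{\pm1\}\times Sz(q)$. So the conjecture fails for every $n\equiv0,3\pmod4$ and holds for every $n\equiv1,2\pmod4$. $\blacksquare$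

## 12. Frobenius classes from a linearized polynomial

We now find the class of Frobenius at every $u_0\in\mathbb F_q$. This proves Theorem 2(iii), and it re-derives $\alpha$ from $\mathcal F_q\cong\mathcal W\otimes\alpha^{\deg}$ alone.

**Step 1: a four-dimensional $\mathbb F_q$-space in $L$.** It realizes $G$ by matrices with traces we can read off. Let $E=\rho^{-1}e$ and $c_i=(\kappa_i/\kappa_0)\rho^{q^i-1}$. Then $c_0=1$, $c_1=r\rho^{q-1}=u$, and $c_4=z^{-N(q^2-1)}\rho^{(q^2-1)tN}=1$. Dividing $\sum\kappa_i\Phi^i(\rho E)=0$ by $\kappa_0\rho$ shows that the entries of $E$ are roots of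
$$Q_u(T)=T^{q^4}+c_3T^{q^3}+c_2T^{q^2}+uT^q+T.\tag{12.1}$$
For $g\in G=\mathrm{Gal}(L/\mathbb F_q(u))$, the relation $g(z)=\epsilon_gzj_g^t$ shows that $\epsilon':=g(\rho)/(\rho j_g)$ has constant $t$-th power; since the constant field of $L$ is $\mathbb F_q$, $\epsilon'\in\mathbb F_q^\times$. So $g(E)=\epsilon'^{-1}A_gE$. Hence the $\mathbb F_q$-span $V$ of the entries of $E$ is $G$-stable. It has dimension $4$, so it is exactly the root set of $Q_u$. $G$ acts on $V$ linearly over $\mathbb F_q$, and faithfully, because the entries of $E$ generate $\rho,\xi,A$ and $\theta=A^{q_0}+\xi^{q_0+1}$, hence $L$. Therefore $Q_u=\prod_{w\in V}(T-w)$ has coefficients in $L^G=\mathbb F_q(u)$. The $c_i$ are Laurent polynomials in $\rho$, and $z=0,\infty$ lie over $u=\infty$; so the $c_i$ are regular at all finite $u$, i.e. $c_i\in\mathbb F_q[u]$. Since $Q_u'(T)=1$, $Q_u$ is separable for every value of $u$.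

**Step 2: reduction at $u_0\in\mathbb F_q$.** We compute the trace of Frobenius on $V$. Choose a place of $L$ over $u_0$. Elements of $V$ are integral there, and reduction maps $V$ $\mathbb F_q$-linearly and bijectively to $\ker Q_{u_0}$: both have $q^4$ elements, and $Q_{u_0}$ is separable. The arithmetic Frobenius $g_{u_0}$ acts on $\ker Q_{u_0}$ as $T\mapsto T^q$. So $g_{u_0}$ satisfies
$$X^4+c_3(u_0)X^3+c_2(u_0)X^2+u_0X+1.$$
This is its characteristic polynomial: a relation of smaller degree would give a nonzero $q$-polynomial of degree $<q^4$ with $q^4$ roots. The determinant is $1$ and the coefficient of $X$ is the third elementary symmetric function of the eigenvalues, so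
$$\mathrm{tr}(g_{u_0}^{-1}|V)=u_0.\tag{12.2}$$

**Step 3: counting classes.** Different $u_0$ give different classes by (12.2). A $2$-element acts unipotently on $V$ and has trace $4=0$. So for $u_0\ne0$, $g_{u_0}^{-1}$ is a nontrivial element of odd order. There are exactly $\frac{q-2}2+\frac{q+2q_0}4+\frac{q-2q_0}4=q-1$ nontrivial classes of odd order, so each occurs exactly once for $u_0\in\mathbb F_q^\times$. By (S), the trace of $\mathcal W$ on $\mathbb F_q^\times$ is $1,-1,0$ exactly $\frac{q+2q_0}4,\frac{q-2q_0}4,\frac{q-2}2$ times. Multiplying by $\alpha$, and with (3.1), we obtain Theorem 2(iii).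

**Step 4: $\alpha$ again.** Summing (2.1) over $u\in\mathbb F_q$, only $x=0$ contributes, so the sum of all traces is $-q$. Removing the value (3.1) at $u=0$,
$$\alpha\Big(\tfrac{q+2q_0}4-\tfrac{q-2q_0}4\Big)=-q+\tfrac q2(1+i)=-\tfrac q2(1-i),$$
and the bracket is $q_0$. So $\alpha=-q_0(1-i)$, in agreement with (11.1).

For $q=128$: if the arithmetic group of $\mathcal G_q$ were $Sz(128)$, then $\mathcal G_q$ would be $\mathcal W$, and its traces over $\mathbb F_{128}^\times$ would be $+1$ exactly $36$ times and $-1$ exactly $28$ times. In fact they are $+1$ exactly $28$ times and $-1$ exactly $36$ times.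

## 13. All twists, and all finite base fields

**Proof of Theorem 2(i).** Over $\mathbb F_q$, $\mathcal F_q\otimes\gamma^{-\deg}\cong\mathcal W\otimes\varpi^{\deg}$ with $\varpi=\alpha/\gamma^{2n+1}$. Its arithmetic group contains $W(G)$, the geometric group, and elements $\varpi W(g)$ from Frobenius elements of degree one, hence the scalar $\varpi$. As $W(G)$ has trivial center, the group equals $W(G)$ iff $\varpi=1$; and being $Sz(q)$ means being $W(G)$, by comparing orders. This is the condition $\gamma^{2n+1}=\alpha$.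

Since $2n+1$ is odd, $(2n+1)$-th powering is bijective on $\mu_4$, so at most one $\gamma\in\{\pm1\pm i\}=\mu_4(1+i)$ works. The number $\beta_q'=\sqrt2\,\zeta_8^{3(2n+1)}$ lies in this set, and
$$(\beta'_q)^{2n+1}=2^n\sqrt2\,\zeta_8^{3(2n+1)^2}=2^n\sqrt2\,\zeta_8^3=\alpha,$$
because odd squares are $1$ mod $8$. By Theorem 1(c), $\beta_q$ works for $n\equiv1,2$ and $-\beta_q$ works for $n\equiv0,3\pmod4$. So $\beta'_q=\pm\beta_q$ with the stated sign. $\square$

**Proof of Theorem 2(ii). Step 1: descent of the cover to $\mathbb F_2$.** We extend $L/\mathbb F_q(u)$ to a Galois extension of $\mathbb F_2(u)$. The $\kappa_i$ are Laurent polynomials in $z$ over $\mathbb F_2$, so $c_i$ and $u$ lie in $\mathbb F_2(\rho)$. The automorphism of $\mathbb F_q(\rho)$ acting as $\mathrm{Frob}_2$ on coefficients and fixing $\rho$ fixes $u$ and the $c_i$, and it acts on $\mathbb F_q(u)$ coefficientwise. So $c_i\in\mathbb F_q[u]$ has coefficients in $\mathbb F_2$, i.e. $c_i\in\mathbb F_2[u]$. The splitting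 field of $Q_u$ over $\mathbb F_2(u)$ contains $\mathbb F_q$, namely the ratios $(\lambda w)/w$ with $w\in V\setminus0$, $\lambda\in\mathbb F_q$; hence it equals $L$. Let $\Gamma=\mathrm{Gal}(L/\mathbb F_2(u))$. It has order $(2n+1)|G|$ and contains $G$ as a normal subgroup.

**Step 2: $\Gamma\cong\mathrm{Aut}(Sz(q))$.** An element $\gamma\in\Gamma$ acts on $V$ semilinearly with respect to $\sigma=\gamma|_{\mathbb F_q}$, so
$$\mathrm{tr}(\gamma g\gamma^{-1}|V)=\sigma(\mathrm{tr}(g|V))\qquad(g\in G).$$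
By (12.2), $\mathrm{tr}:G\to\mathbb F_q$ is surjective. So if $\gamma$ centralizes $G$, then $\sigma=1$ and $\gamma\in Z(G)=1$. Hence $\Gamma\hookrightarrow\mathrm{Aut}(G)$, and since $|\mathrm{Out}|=2n+1$, comparing orders gives $\Gamma\cong\mathrm{Aut}(Sz(q))$. Let $\Gamma_m\subset\Gamma$ be the subgroup of elements acting on $\mathbb F_q$ through $\langle\mathrm{Frob}_2^m\rangle$. Since $L$ has constant field $\mathbb F_q$ and is unramified over finite $u$, $\Gamma_m$ is the image of $\pi_1(\mathbb A^1/\mathbb F_{2^m})$. It contains $G$ with index $(2n+1)/\gcd(m,2n+1)$, and it is the only such subgroup, as $\mathrm{Out}$ is cyclic.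

**Step 3: the corrected twist.** Let $R$ be the representation of $\pi_1(\mathbb A^1/\mathbb F_2)$ given by $\mathcal F_q\otimes(\beta'_q)^{-\deg}$. On $\pi_1(\mathbb A^1/\mathbb F_q)$ it is $\mathcal W$ by (i), whose kernel is the kernel of $\pi_1(\mathbb A^1/\mathbb F_2)\to\Gamma$. So $R$ factors through $\Gamma$, and $\ker(R|\Gamma)\cap G=1$. A normal subgroup meeting the normal subgroup $G$ trivially centralizes $G$, so it is trivial by Step 2. Hence $R$ is faithful on $\Gamma$, and over $\mathbb F_{2^m}$ the arithmetic group is $\Gamma_m$.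

**Step 4: $\mathcal G_q$ itself.** For $n\equiv1,2\pmod4$, $\mathcal G_q=R$. For $n\equiv0,3\pmod4$, $\beta_q=-\beta_q'$ and $\mathcal G_q=R\otimes(-1)^{\deg}$.

If $m$ is even, the twist is trivial on $\pi_1(\mathbb A^1/\mathbb F_{2^m})$, and the group is $\Gamma_m$.

If $m$ is odd, then $\mathbb F_{2^{m(2n+1)}}$ contains $\mathbb F_q$ and has odd degree over $\mathbb F_2$. Over it $\mathcal G_q$ is $\mathcal W\otimes(-1)^{\deg}$, and the group is $\{\pm1\}\times Sz(q)$, exactly as in Section 11, Step 5. So $-1$ lies in the arithmetic group over $\mathbb F_{2^m}$, which is then $\{\pm1\}\cdot R(\Gamma_m)$. Finally $-1\notin R(\Gamma_m)$: as $R$ is faithful, a preimage of $-1$ would centralize $G$, hence be $1$. So the group is $\{\pm1\}\times\Gamma_m$. $\blacksquare$
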